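# Deciding tabularity above $\mathbf{K4}$

## 1. The guess "decidable", tried on small axiom sets

Take a finite set $\Gamma$ of modal formulas and add it to $\mathbf{K4}$. Can a machine tell whether the resulting logic is the logic of one finite frame? The problem comes from "Lattices of Tense Logics" (https://eprints.illc.uva.nl/id/document/13165).

The answer one would first guess is yes. Tabularity is known to be decidable in $\mathrm{NExt}(\mathbf{S4})$. Above $\mathbf{K4}$ it is decidable, for each fixed tabular logic $L_0$, whether a given finitely axiomatizable logic equals $L_0$. We shall also see that one half of a decision procedure works: if the logic is tabular, a search will find out. On the other hand Kripke completeness, the finite model property and the interpolation property are undecidable in $\mathrm{NExt}(\mathbf{K4})$, so the guess has to be tested.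

**Definitions.** The logic $\mathbf{K4}$ is $\mathbf K\oplus(\Box p\to\Box\Box p)$, and $L\oplus\Gamma$ is the smallest normal logic containing $L$ and $\Gamma$. $\mathrm{NExt}(L)$ is the lattice of all normal logics containing $L$. All frames $(W,R)$ are nonempty and transitive; "$x$ sees $y$" means $xRy$. A frame is *rooted* if some point, a root, sees every other point. The *cone* of $w$ is the subframe consisting of $w$ and all points seen by $w$. Since cones are generated subframes, a formula is valid in a frame iff it is true, under all valuations, at the root of every cone. $\mathrm{Log}(F)$ is the set of formulas valid in $F$. A logic is *tabular* if it is $\mathrm{Log}(G)$ for a finite frame $G$; by convention the inconsistent logic also counts as tabular. We write $\Box^+\varphi=\varphi\wedge\Box\varphi$ and $\Diamond^+\varphi=\varphi\vee\Diamond\varphi$. A property $P$ is *decidable* in a class $\mathcal C$ of logics if there is an algorithm that, given any finitely axiomatizable $L\in\mathcal C$ by a finite axiomatization, decides whether $L$ has $P$.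

For $n\ge1$ put
$$\mathbf{K4BW}_n=\mathbf{K4}\oplus\Big(\bigwedge_{0\le i\le n}\Diamond p_i\to\bigvee_{i\ne j}\Diamond(p_i\wedge\Diamond^+p_j)\Big),\qquad \mathbf{K4BW}_1=\mathbf{K4.3}.$$
We call the displayed formula the $BW_n$ axiom. Example: a root that sees $n+1$ pairwise incomparable dead ends refutes $BW_n$ (make $p_i$ true at the $i$-th dead end only). Finally, let
$$tab_m=\neg\bigwedge_{0\le i\le m}\Diamond\Big(p_i\wedge\bigwedge_{j\ne i}\neg p_j\Big).$$
A frame validates $tab_m$ iff each of its points sees at most $m$ points. Indeed, $m+1$ points seen by $x$ give a refutation at $x$ with the $p_i$ as singletons, and conversely the witnesses in a refutation are pairwise distinct. In particular, if $|G|=m$ then $tab_m\in\mathrm{Log}(G)$.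

Now four tests by hand.

* $\Gamma=\{\Box\bot\}$. Every $\Box\psi$ is equivalent to $\top$, so a formula is a theorem iff the Boolean formula left after these replacements is a tautology. This is the logic of one irreflexive point: tabular.
* $\Gamma=\{\Box\Box\bot\}$. A root with $m+1$ dead ends is a frame for this logic and refutes $tab_m$. As $m$ is arbitrary, the logic is not tabular.
* $\Gamma=\{\Box\Box\bot, BW_1\}$. Put $A=p_0\wedge\neg p_1$ and $B=p_1\wedge\neg p_0$. From $\Diamond A\wedge\Diamond B$ the instance of $BW_1$ gives $\Diamond(A\wedge\Diamond^+B)\vee\Diamond(B\wedge\Diamond^+A)$. As $A\wedge B$ is contradictory, this implies $\Diamond\Diamond\top$, contrary to $\Box\Box\bot$. So $tab_1$ is a theorem, and by Lemma 4 below the logic is tabular.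
* $\Gamma=\{\Box(\Box p\to p)\to\Box p,\ BW_1\}$. All finite irreflexive chains validate $\Gamma$, and they refute every $tab_m$: not tabular.

In each case the question was whether finite frames of the logic stay bounded in size, and we could see the answer. The guess turns out to be right in width one and wrong in width two. A logic is *pretabular* if it is not tabular but all its proper normal extensions are. It is *locally tabular* if for each $k$ there are only finitely many formulas in $k$ variables up to equivalence in $L$. It is *of finite depth* if it contains some $bd_n$, where $bd_1=\Diamond\Box p_1\to p_1$ and $bd_{n+1}=\Diamond(\Box p_{n+1}\wedge\neg bd_n)\to p_{n+1}$; recall that a transitive frame validates $bd_n$ iff it has no chain $w_0Rw_1R\cdots Rw_n$ in which no $w_{i+1}$ sees $w_i$.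

**Theorem 1.** There is no algorithm deciding, given a finite $\Gamma$, whether $\mathbf{K4}\oplus\Gamma$ is tabular. That is, tabularity is undecidable in $\mathrm{NExt}(\mathbf{K4})$.

**Theorem 2 (strong form).** There are a fixed finite set $\Gamma_0$ with $\mathbf{K4}\oplus\Gamma_0\supseteq\mathbf{K4BW}_2$ and a computable map $M\mapsto\Gamma_M\supseteq\Gamma_0$ from Turing machines (of the kind described in Section 8) to finite sets of formulas such that for $L_M=\mathbf{K4}\oplus\Gamma_M$:

* if $M$ halts on the blank tape, then $L_M$ is tabular;
* if not, there are infinitely many variable-free formulas pairwise inequivalent in $L_M$. So $L_M$ is not tabular and not locally tabular; moreover it is not of finite depth, and exactly one pretabular logic contains $L_M$.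

Hence $\{\Gamma:\mathbf{K4}\oplus\Gamma\text{ tabular}\}$ is $\Sigma^0_1$-complete. Tabularity, local tabularity and finite depth are undecidable already in $\mathrm{NExt}(\mathbf{K4}\oplus\Gamma_0)$, hence in $\mathrm{NExt}(\mathbf{K4BW}_2)$.

**Theorem 3 (sharpness of the width).** Tabularity is decidable in $\mathrm{NExt}(\mathbf{K4BW}_1)=\mathrm{NExt}(\mathbf{K4.3})$.

The logics $L_M$ are all consistent, so the convention about the inconsistent logic plays no role in the undecidability results.

## 2. Tabularity means bounded finite frames

In the tests we looked only at finite frames. Bounded finite frames give a tabular logic at once if the logic is determined by its finite frames, but a logic above $\mathbf{K4}$ need not have the finite model property. The following known result closes this gap.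

**Known result (ii).** In $\mathrm{NExt}(\mathbf{K4})$, every tabular logic has only finitely many immediate predecessors, and all of them are tabular.

**Lemma 4.** If $tab_m\in L\in\mathrm{NExt}(\mathbf{K4})$, then $L$ is the logic of the rooted frames with at most $m+1$ points that validate $L$.

*Proof.* Consider the canonical frame of $L$; it is transitive because $L\supseteq\mathbf{K4}$. Suppose a point $x$ saw distinct points $y_0,\dots,y_m$. For $i\ne j$ choose $\beta_{ij}\in y_i\setminus y_j$ and put $\alpha_i=\bigwedge_{j\ne i}\beta_{ij}$. Then $\alpha_i\in y_i$ and $\neg\alpha_i\in y_j$ for $j\ne i$. So the instance $p_i:=\alpha_i$ of $tab_m$ fails at $x$, although it belongs to $L$: a contradiction. Hence every point-generated subframe of the canonical frame has at most $m+1$ points.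

Let $H$ be such a subframe. Distinct points of $H$ are separated by formulas and $H$ is finite, so every subset of $H$ is the truth set in $H$ of some formula of the canonical model. Given any valuation on $H$, let $\psi_p$ define the value of $p$. A formula $\varphi$ is true at a point under this valuation iff its substitution instance $\varphi[\psi_p/p]$ is true there in the canonical model. If $\varphi\in L$, the instance is in $L$ and so is true everywhere. Thus $H$ validates $L$. Every non-theorem of $L$ is refuted at some point of the canonical model, hence in the subframe generated by that point. $\square$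

**Lemma 5.** Every tabular $L_0=\mathrm{Log}(G)\in\mathrm{NExt}(\mathbf{K4})$, $|G|=m$, is finitely axiomatizable.

*Proof.* We have $tab_m\in L_0$. Up to isomorphism there are finitely many rooted transitive $H$ with $|H|\le m+1$. For each of these that does not validate $L_0$, pick $\chi_H\in L_0$ refuted in $H$. Let $L_1=\mathbf{K4}\oplus tab_m\oplus\{\chi_H\}_H\subseteq L_0$. By Lemma 4, $L_1$ is the logic of the rooted frames with at most $m+1$ points that validate $L_1$. None of these is one of the bad frames $H$, since $\chi_H\in L_1$ fails in $H$. So all of them validate $L_0$, and $L_0\subseteq L_1$. $\square$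

**Lemma 6.** Let $L\in\mathrm{NExt}(\mathbf{K4})$ be validated by at least one finite frame. Then $L$ is tabular iff the sizes of the finite rooted frames validating $L$ are bounded.

*Proof.* If $L=\mathrm{Log}(G)$ and $|G|=m$, then $tab_m\in L$. In a finite rooted frame for $L$ the root sees at most $m$ points, so the frame has at most $m+1$ points.

Conversely, let the sizes be bounded. Up to isomorphism there are finitely many finite rooted frames for $L$, and at least one (a cone of the given finite frame). Let $L_0\supseteq L$ be their logic. It is the logic of their disjoint union, so it is tabular, and by Lemma 5 it is $\mathbf{K4}\oplus\varphi$ for one formula $\varphi$. Suppose $L\ne L_0$. Then $\varphi\notin L$. The union of a chain of normal logics without $\varphi$ is a normal logic without $\varphi$, so Zorn's lemma gives $L'$ maximal among the logics with $L\subseteq L'\subseteq L_0$ and $\varphi\notin L'$. A logic strictly above $L'$ and contained in $L_0$ contains $\varphi$, hence equals $L_0$. So $L'$ is an immediate predecessor of $L_0$, and by (ii) $L'=\mathrm{Log}(G)$ for a finite $G$ ($L'$ is consistent, as $L_0$ is). Each cone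 of $G$ is a finite rooted frame for $L'\supseteq L$, so it is among the frames that define $L_0$ and validates $L_0$. Hence $L_0\subseteq\mathrm{Log}(G)=L'$, a contradiction. $\square$

**Corollary 7.** A logic $L\in\mathrm{NExt}(\mathbf{K4})$ is tabular iff $tab_m\in L$ for some $m$. So $\{\Gamma \text{ finite}:\mathbf{K4}\oplus\Gamma\text{ tabular}\}$ is recursively enumerable.

*Proof.* If $L=\mathrm{Log}(G)$ with $|G|=m$, then $tab_m\in L$; the inconsistent logic contains every $tab_m$. Conversely, if $tab_m\in L$, then by Lemma 4 $L$ is the logic of finitely many finite frames, i.e. of their disjoint union, or is inconsistent if there are none. The theorems of $\mathbf{K4}\oplus\Gamma$ can be enumerated, and we wait for some $tab_m$. $\square$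

So what is left of the guess is an algorithm that notices when finite frames are unbounded.

## 3. Width one: chains of clusters as words

A sensible approach is to write finite frames as words and let an automaton recognize the frames of the logic. In width one this works and proves Theorem 3.

**Step 1.** This step describes the finite frames. A finite rooted frame validates $\mathbf{K4.3}$ only if any two distinct points are comparable: the root sees every other point, and if the root sees distinct $u,v$, then $BW_1$ with $p_0=\{u\}$, $p_1=\{v\}$ says that one of them sees the other. So the frame is a finite chain of clusters, each a single irreflexive point or a set of points all seeing each other and themselves. Encode it by a nonempty word over $\{\mathsf i,\mathsf s,\mathsf c\}$ in which each $\mathsf c$ is immediately preceded by $\mathsf s$ or $\mathsf c$. Positions are points: $\mathsf i$ is an irreflexive point, $\mathsf s$ the first point of a nondegenerate cluster, $\mathsf c$ a further point of the same cluster. For example $\mathsf{isci}$ is an irreflexive root, then a two-point cluster, then a dead end. The relation is: $uRv$ iff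
$$u<v,\ \text{ or }\ v\le u,\ v \text{ carries } \mathsf s\text{ or }\mathsf c,\text{ and all positions in }(v,u]\text{ carry }\mathsf c .$$
For $v\le u$ the second clause says exactly that $v$ and $u$ lie in the same nondegenerate cluster; for $v=u$ it says that $u$ is reflexive. Every such word encodes a chain of clusters whose size is the length of the word, and every finite chain of clusters is encoded.

**Step 2.** This step turns validity into a property of words that automata recognize. The relation $R$ and the condition on $\mathsf c$ are definable in monadic second-order logic over words. A modal formula in $p_1,\dots,p_s$ is valid iff its standard translation holds at all points for all sets $P_1,\dots,P_s$. Hence, for finite $\Gamma$, "the word encodes a frame validating $\Gamma$" is monadic second-order, and by the Büchi–Elgot–Trakhtenbrot theorem one can compute a finite automaton accepting exactly these words.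

**Step 3.** This step reads off the answer for a finite $\Gamma$ with $\mathbf{K4}\oplus\Gamma\supseteq\mathbf{K4.3}$. Recall Makinson's theorem: every consistent normal modal logic is validated by a one-point frame. If the language of the automaton is empty, then the logic has no one-point frame, so it is inconsistent, hence tabular by convention. Otherwise Lemma 6 applies: $\mathbf{K4}\oplus\Gamma$ is tabular iff the lengths of accepted words are bounded, i.e. iff the language is finite. Emptiness and finiteness of the language of a finite automaton are decidable. This proves Theorem 3. $\square$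

As a check, our third test has the language $\{\mathsf i,\mathsf{ii}\}$ (finite, tabular) and our fourth the language $\mathsf i^+$ (infinite, not tabular).

## 4. Two chains and a staircase, where the automaton stops

Now let the frame consist of two chains, one of irreflexive points $x_n$ and one of reflexive points $y_k$. We fix which $x$'s a point $y_k$ sees, and let the $y$'s seen by $x_n$ be governed by a slowly growing function $f$.

**Definition.** Let $N\ge1$ and $d=(d_0,\dots,d_{N-2})\in\{0,1\}^{N-1}$. Put $f(n)=\sum_{i<n}d_i$ for $0\le n\le N-1$. Call $d$ *admissible* if $f(n+1)\le n$ whenever $n+1\le N-1$. Then $f(0)=0$ and $f(n)\le n-1$ for $n\ge1$. On points $x_0,\dots,x_{N-1}$ and some points $y_k$ define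
$$x_nRx_m\iff m<n,\quad y_kRy_j\iff j\le k,\quad x_nRy_k\iff k<f(n),\quad y_kRx_m\iff m\le k.\tag{1}$$
$F^x(d)$ has the points $x_n$ ($n<N$) and $y_k$ ($k<f(N-1)$), with root $x_{N-1}$. $F^y(d)$ has the points $x_n$ and $y_n$ ($n<N$), with root $y_{N-1}$. The number $N$ is the *length*.

Small cases. For $N=1$: $F^x(\varnothing)$ is one irreflexive point, and $F^y(\varnothing)$ is a reflexive $y_0$ that sees the dead end $x_0$. For $N=2$ only $d=0$ is admissible, for $N=3$ only $00$ and $01$. For $d=011$ we have $f=(0,0,1,2)$; $F^x(011)$ has the points $x_0,\dots,x_3,y_0,y_1$, where $x_2$ sees $y_0$, $x_3$ sees $y_0,y_1$, $y_0$ sees $x_0$, and $y_1$ sees $x_0,x_1$.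

**Lemma 8.** Let $F$ be $F^x(d)$ or $F^y(d)$ with $d$ admissible. Then $F$ is transitive and rooted and has no proper clusters (no two distinct points see each other). There is no point $v$ with
$$x_{m+1}RvRx_m .\tag{2}$$
The cone of $x_n$ is $F^x(d_0,\dots,d_{n-1})$, of length $n+1$, and the cone of $y_k$ is $F^y(d_0,\dots,d_{k-1})$, of length $k+1$, with the same values of $f$. These prefixes are admissible.

*Proof.* Transitivity has eight cases. $x_nRx_mRx_l$ and $y_kRy_jRy_i$ are clear. If $x_nRy_kRy_j$, then $j\le k<f(n)$. If $y_kRx_mRx_l$, then $l<m\le k$. If $y_kRy_jRx_m$, then $m\le j\le k$. If $x_nRy_kRx_m$, then $f(n)>0$, so $n\ge1$ and $m\le k<f(n)\le n-1$. If $x_nRx_mRy_k$, then $k<f(m)\le f(n)$. If $y_kRx_mRy_j$, then $j<f(m)\le m\le k$.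

Rootedness is immediate from (1). Two distinct $x$'s, or two distinct $y$'s, do not see each other both ways, and $x_nRy_kRx_n$ would give $n\le k<f(n)\le n-1$. For (2): $v=x_l$ would need $m<l<m+1$, and $v=y_k$ would need $m\le k<f(m+1)\le m$.

The cone of $x_n$ consists of the $x_m$ with $m\le n$ and the $y_k$ with $k<f(n)$. The cone of $y_k$ consists of the $x_m,y_m$ with $m\le k$; here $k\le N-1$ in both kinds of frames, so all these $x_m$ exist. Prefixes of admissible words are admissible by definition. $\square$

Try the automaton argument here, with $d$ as the word; add an end marker $\$ $, so that the positions of $d\$$ are $0,\dots,N-1$. We would need a monadic second-order definition of $k<f(n)$, and from it we would get one of $k=f(n)$ (namely: not $k<f(n)$, and $k=0$ or $k-1<f(n)$). But no such definition exists. For $a,b\ge1$ the word $0^a1^b$ is admissible, since $f(n)=\max(0,n-a)$. Its last position is $a+b$, with $f(a+b)=b$, and the first position carrying $1$ is $a$. So "the word is $0^a1^b\$$ with $a,b\ge1$, and $f(\text{last position})=\text{first position carrying }1$" would define $\{0^a1^a\$:a\ge1\}$, which is not regular. This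 is the exact point where the method of Section 3 stops: one frame relation now counts.

The idea is to use this counting against the guess. If modal formulas can speak about $k=f(n)$ in these frames, they can compare a position with the number of ones before it, and for words $d$ in which half of the symbols are ones $f$ halves positions. Neighboring positions together with halving give a binary tree, and in it we can run a Turing machine. The work is: to force the frames (Section 5), to express $k=f(n)$ (Section 6), to get the tree (Section 7), to run the machine (Section 8).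

## 5. Finitely many axioms that force the staircase frames

By Lemma 6 only finite rooted frames matter, so the axioms need to be right only on those. Each axiom is a negation $\neg[\dots]$ that forbids a configuration; its variables are the names used in a refutation. Irreflexive points in a chain can be named, because a $p$-point that sees no $p$-point behaves like the value of a nominal. Reflexive points cannot be named in this way: a reflexive $p$-point sees a $p$-point. We replace "reflexive $q$-point" by "every $q$-point sees a $q$-point", which suffices in finite frames (Lemma 9), and we describe $y_k$ through the irreflexive points near it.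

**Definition.** Put

* $Nom(p)=\Diamond^+p\wedge\Box^+(p\to\Box\neg p)$;
* $Succ(p,p')=\Box^+(p'\to\Diamond p\wedge\neg\Diamond\Diamond p)$;
* $Y(a,b)=\Diamond a\wedge\neg b\wedge\neg\Diamond b$.

$\Gamma_0$ consists of the $BW_2$ axiom and the following formulas:

* $C_0=\neg[\Diamond^+p\wedge\Box^+(p\to\Diamond q)\wedge\Box^+(q\to\Diamond p)\wedge\Box^+\neg(p\wedge q)]$
* $C_1=\neg[\Diamond(p\wedge\Box\neg p\wedge\neg q\wedge\Box\neg q)\wedge\Diamond(q\wedge\Box\neg q\wedge\neg p\wedge\Box\neg p)]$
* $C_2=\neg[\Diamond p\wedge\Diamond q\wedge\Box(p\to\Diamond p\wedge\neg q\wedge\neg\Diamond q)\wedge\Box(q\to\Diamond q\wedge\neg p\wedge\neg\Diamond p)]$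
* $T=\Box\bot\vee\Diamond\Box\bot$
* $E_1=\neg[Nom(p)\wedge\Diamond^+q'\wedge\Box^+(q\to\Diamond q\wedge\Diamond p\wedge\neg q')\wedge\Box^+(q'\to\Diamond q'\wedge\Diamond q\wedge\Diamond p\wedge\Box(\Diamond p\to q\vee q'))]$
* $E_2=\neg[Nom(p)\wedge Nom(p')\wedge\Box^+(p'\to\Diamond\Diamond p)\wedge\Box^+(q\to\Diamond q\wedge\Diamond p)\wedge\Box^+(p'\to\Box(\Diamond p\to q))]$
* $E_3=\neg[Nom(p)\wedge Nom(p')\wedge Succ(p,p')\wedge\Diamond^+q\wedge\Box^+(q\to\Diamond q\wedge\Diamond p')\wedge\Box^+(q\to\Box(\Diamond p\to p'\vee\Diamond p'))]$
* $E_4=\neg[Nom(a)\wedge Nom(b)\wedge Nom(c)\wedge Nom(p)\wedge Nom(p')\wedge Succ(a,b)\wedge Succ(b,c)\wedge Succ(p,p')\wedge\Box^+(p\to\neg\Diamond Y(a,b))\wedge\Box^+(p'\to\Diamond Y(b,c))]$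

Their purposes: $C_0$ excludes proper clusters; $C_1,C_2$ make the irreflexive points a chain and the reflexive points a chain; $T$ provides the dead end $x_0$; $E_1$ and $E_3$ force "$y_kRx_m$ iff $m\le k$"; $E_2$ forces (2); $E_4$ makes $f$ grow by at most one per step.

**Lemma 9.** Let $F$ be finite and transitive without proper clusters, let $U$ be closed under $R$ and contain a $q$-point, and suppose every $q$-point in $U$ sees a $q$-point. Then $U$ contains a reflexive $q$-point.

*Proof.* The reflexive closure of $R$ is a partial order on a finite set, so there is a $q$-point $w\in U$ that sees no $q$-point other than possibly itself. As $w$ sees some $q$-point, $wRw$. $\square$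

**Proposition 10.** A finite rooted frame validates $\Gamma_0$ iff it is isomorphic to some $F^x(d)$ or $F^y(d)$ with $d$ admissible.

*Proof of "only if".* Let $F=(W,R)$ be finite, rooted, and validate $\Gamma_0$. "Refuted" means refuted at the root, under the valuation given. Recall that the root sees all other points, so $\Box^+$ and $\Diamond^+$ at the root speak about all points.

**Step 1.** This step extracts the two chains. If $u\ne v$ see each other, then $p=\{u\}$, $q=\{v\}$ refutes $C_0$. So there are no proper clusters. If $u\ne v$ are irreflexive and incomparable, then neither is the root, so the root sees both, and $p=\{u\}$, $q=\{v\}$ refutes $C_1$. If $u\ne v$ are reflexive and incomparable, the same valuation refutes $C_2$. Hence the irreflexive points form a chain $x_0,\dots,x_{N-1}$ with $x_nRx_m\iff m<n$, and the reflexive points form a chain $y_0,\dots,y_{K-1}$ with $y_kRy_j\iff j\le k$. By $T$, every point is, or sees, a dead end. Dead ends are irreflexive, so $N\ge1$; since $x_n$ with $n\ge1$ sees $x_0$, the only dead end is $x_0$, and all other points see $x_0$.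

**Step 2.** This step reduces the relation between the chains to two functions. By transitivity the set of $m$ with $y_kRx_m$ is closed downward, and so is the set of $k$ with $x_nRy_k$. So
$$y_kRx_m\iff m<g(k),\qquad x_nRy_k\iff k<f(n),$$
with $g\ge1$ nondecreasing (by $y_{k+1}Ry_k$ and $y_kRx_0$) and $f$ nondecreasing (by $x_{n+1}Rx_n$), $f(0)=0$.

**Step 3.** This step shows that $Nom$ names points. At the root,
$$Nom(p)\text{ holds iff } p \text{ is true at exactly one } x_n \text{ and nowhere else.}\tag{3}$$
Indeed, $Nom(p)$ says that there is a $p$-point and that no $p$-point sees a $p$-point. Then $p$-points are irreflexive and do not see each other, so by comparability there is only one. The converse is clear. From now on $p=\{x_n\}$ means that $p$ is true exactly at $x_n$.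

**Step 4.** This step shows that $g$ is strictly increasing, by $E_1$. Otherwise $g(i-1)=g(i)=m+1$ for some $i\ge1$, $m\ge0$. Let $p=\{x_m\}$, $q'=\{y_i\}$ and $q=\{y_k:k<i,\ y_kRx_m\}$; then $y_{i-1}\in q$. Each $q$-point sees itself and $x_m$ and is not $y_i$. The point $y_i$ sees itself, $y_{i-1}$ and $x_m$. Among the points seen by $y_i$, an $x_l$ has $l\le m$ and does not see $x_m$; so those that see $x_m$ are points $y_k$ with $k\le i$, and they lie in $q\cup q'$. All conjuncts hold, and $E_1$ is refuted: a contradiction.

**Step 5.** This step gives (2), by $E_2$, and shows that $Succ$ means successor. No $x_l$ satisfies $x_{m+1}Rx_lRx_m$. Suppose some reflexive $y$ satisfies $x_{m+1}RyRx_m$. Let $p=\{x_m\}$, $p'=\{x_{m+1}\}$, $q=\{y:y\text{ reflexive},\ x_{m+1}RyRx_m\}$. Then $x_{m+1}$ satisfies $\Diamond\Diamond p$, each $q$-point sees itself and $x_m$, and every point seen by $x_{m+1}$ that sees $x_m$ is reflexive, so lies in $q$. Thus $E_2$ is refuted. So (2) is impossible in $F$. Consequently, at the root, for $p=\{x_m\}$ and $p'=\{x_n\}$,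
$$Succ(p,p')\text{ holds iff } n=m+1 .\tag{4}$$
For $n\le m$ the point $x_n$ does not see $x_m$; for $n\ge m+2$ we have $x_nRx_{m+1}Rx_m$; for $n=m+1$ use (2).

**Step 6.** This step computes $g$, by $E_3$. Claim: if $g(i)=b\ge2$, then $g(k)=b-1$ for some $k<i$. Otherwise let $p=\{x_{b-2}\}$, $p'=\{x_{b-1}\}$, $q=\{y_i\}$. Then $Succ(p,p')$ holds by (4), and $y_i$ sees itself and $x_{b-1}$. The points seen by $y_i$ that see $x_{b-2}$ are $x_{b-1}$, which is the $p'$-point, and those $y_k$ with $k\le i$ and $g(k)\ge b-1$. The latter have $g(k)=b$, so they see $x_{b-1}$. Thus $E_3$ is refuted. This proves the claim. In particular $g(0)=1$. If $g(k)=k+1$, then $g(k+1)\ge k+2$ by Step 4, and by the claim $g(k+1)-1$ is the value of $g$ at an argument $\le k$, so $g(k+1)-1\le k+1$. Hence $g(k)=k+1$ for all $k$, i.e.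
$$y_kRx_m\iff m\le k,\qquad K\le N,$$
the latter because $y_{K-1}$ (if $K\ge1$) sees $x_{K-1}$. By Step 5, $k<f(m+1)$ excludes $m\le k$; so $k<f(m+1)$ implies $k<m$, i.e. $f(m+1)\le m$.

**Step 7.** This step describes reflexive points by names of irreflexive ones. For $a=\{x_k\}$, $b=\{x_{k+1}\}$,
$$Y(a,b)\text{ is true exactly at }y_k\quad(\text{nowhere if }y_k\notin W).\tag{5}$$
Indeed, the points that see $x_k$ are $x_l$ ($l>k$) and $y_l$ ($l\ge k$). Of these, $x_{k+1}$ is the $b$-point; the $x_l$ with $l\ge k+2$ and the $y_l$ with $l\ge k+1$ see $x_{k+1}$; and $y_k$ neither is nor sees $x_{k+1}$.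

**Step 8.** This step shows $f(n+1)\le f(n)+1$, by $E_4$. Suppose $f(n+1)\ge f(n)+2$ and put $k=f(n)$. Then $k+2\le f(n+1)\le n$ by Step 6, so $x_{k+2}$ exists. Let $a=\{x_k\}$, $b=\{x_{k+1}\}$, $c=\{x_{k+2}\}$, $p=\{x_n\}$, $p'=\{x_{n+1}\}$. The point $x_n$ does not see $y_k$, and $x_{n+1}$ sees $y_{k+1}$. By (4) and (5), all conjuncts hold and $E_4$ is refuted: a contradiction.

**Step 9.** This step identifies $F$. By Steps 6 and 8, $d_n:=f(n+1)-f(n)\in\{0,1\}$ defines an admissible $d$ of length $N-1$, and the relation is (1). If the root is irreflexive, it is $x_{N-1}$; it sees all $y$'s, so $K=f(N-1)$ and $F\cong F^x(d)$. If the root is reflexive, it is $y_{K-1}$; it sees $x_{N-1}$, so $N-1\le K-1$. With $K\le N$ this gives $K=N$ and $F\cong F^y(d)$.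

*Proof of "if".* Let $F=F^x(d)$ or $F^y(d)$, $d$ admissible. By Lemma 8 every cone of $F$ is again such a frame, so it suffices to show that no axiom is refuted at the root.

**Step 10.** This step transfers the meaning of the names. Distinct $x$'s are comparable, so (3) holds as in Step 3. By (2) of Lemma 8, (4) holds as in Step 5. The argument for (5) used only the relations (1), so (5) holds too.

**Step 11.** This step checks the axioms about chains. *$BW_2$:* among three points seen by the root, two are both $x$'s or both $y$'s, hence equal or comparable. *$C_0$:* if the bracket held, we could choose an infinite sequence $w_0Rw_1R\cdots$ of alternating $p$- and $q$-points, and $w_i\ne w_{i+1}$ as no point is both. As $F$ is finite, $w_i=w_j$ for some $i<j$, and $j\ge i+2$. By transitivity $w_{i+1}$ sees $w_j=w_i$, so $w_i,w_{i+1}$ form a proper cluster, contrary to Lemma 8. *$C_1$:* the two witnesses would be irreflexive, distinct and incomparable. *$C_2$:* let $U$ be the set of points seen by the root. By Lemma 9, applied to $p$ and to $q$, $U$ would contain a reflexive $p$-point and a reflexive $q$-point; by the bracket they are distinct and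 incomparable, which is impossible for two $y$'s. *$T$:* $x_0$ is a dead end and every other point sees it.

**Step 12.** This step checks $E_1$. Suppose the bracket holds; $p=\{x_m\}$ by (3). By Lemma 9 with $U=W$ there is a reflexive $q'$-point $y_b$. It sees a $q$-point, so by Lemma 9, applied to the set of points seen by $y_b$, it sees a reflexive $q$-point $y_a$. Since $q\to\neg q'$ holds everywhere, $a<b$. As $y_aRx_m$, we get $m\le a<b\le N-1$, so $x_{m+1}$ exists and $y_bRx_{m+1}Rx_m$. By the last conjunct at $y_b$, $x_{m+1}\in q\cup q'$. So $x_{m+1}$ sees a point of $q\cup q'$, and that point sees $x_m$. This contradicts (2).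

**Step 13.** This step checks $E_2$. Suppose the bracket holds; $p=\{x_m\}$, $p'=\{x_n\}$. As $x_n$ satisfies $\Diamond\Diamond p$, it sees $x_m$, so $n>m$; and $n\ne m+1$ by (2). So $n\ge m+2$ and $x_nRx_{m+1}Rx_m$. By the last conjunct $x_{m+1}\in q$, hence $x_{m+1}$ sees a $q$-point, which sees $x_m$. This contradicts (2).

**Step 14.** This step checks $E_3$. Suppose the bracket holds; by (3) and (4), $p=\{x_m\}$, $p'=\{x_{m+1}\}$. By Lemma 9 there is a reflexive $q$-point $y_b$. It sees $x_{m+1}$, so $b\ge m+1$. Then $y_bRy_mRx_m$, so $y_m$ must be or see $x_{m+1}$ by the last conjunct. It does neither: a contradiction.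

**Step 15.** This step checks $E_4$. Suppose the bracket holds. By (3) and (4), $a,b,c,p,p'$ are true exactly at $x_k,x_{k+1},x_{k+2},x_n,x_{n+1}$ for some $k,n$. By (5), $x_{n+1}$ sees $y_{k+1}$, so $f(n+1)\ge k+2$. Then $y_{k+1}$ exists, hence so does $y_k$. By (5) $x_n$ does not see $y_k$, so $f(n)\le k$. This contradicts $f(n+1)\le f(n)+1$. $\square$

## 6. Patterns in $0$, successor and $f$, and formulas that forbid them

**Definition.** A *pattern* $\pi$ is a finite set of atoms of the forms "$n_i=0$", "$n_j=n_i+1$", "$n_j=f(n_i)$" in integer variables $n_1,\dots,n_s$. It is *realized* in $F^x(d)$ or $F^y(d)$, of length $N$, if some assignment of values in $\{0,\dots,N-1\}$ satisfies all atoms. Let $\varphi_\pi$ be the negation of the conjunction of all $Nom(p_i)$, $1\le i\le s$, and, for the atoms of $\pi$: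

* $n_i=0$: $\ \Box^+(p_i\to\Box\bot)$;
* $n_j=n_i+1$: $\ Succ(p_i,p_j)$;
* $n_j=f(n_i)$, with variables $a,b$ fresh for each atom:
$$Nom(b)\wedge Succ(p_j,b)\wedge\Box^+(p_i\to\neg\Diamond Y(p_j,b))\wedge\big[\Box^+(p_j\to\Box\bot)\vee\big(Nom(a)\wedge Succ(a,p_j)\wedge\Box^+(p_i\to\Diamond Y(a,p_j))\big)\big].\tag{6}$$

Formula (6) says that $x_{n_i}$ does not see $y_{n_j}$, and that $n_j=0$ or $x_{n_i}$ sees $y_{n_j-1}$.

Example: $\pi=\{n_1=0,\ n_2=n_1+1,\ n_2=f(n_3)\}$ is realized iff $f$ takes the value $1$, i.e. iff $d$ contains a $1$. Forbidding it leaves, in length $\ge2$, the words $d=0^{N-1}$.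

**Lemma 11.** For a frame $F$ ($=F^x(d)$ or $F^y(d)$, $d$ admissible) of length $N\ge2$: $F\models\varphi_\pi$ iff $\pi$ is not realized in $F$. In length $1$, if $\varphi_\pi$ is refuted then $\pi$ is realized.

*Proof.* **Step 1.** This step shows, for every length, that a refutation yields a realization. Suppose $\varphi_\pi$ is refuted at the root of a cone. The cone is a frame of the same kind with the same values of $f$ (Lemma 8), so (3), (4), (5) hold in it. By (3), $p_i=\{x_{n_i}\}$ within the cone, for some numbers $n_i$. Atoms $n_i=0$ are satisfied, because $x_0$ is the only dead end; atoms $n_j=n_i+1$ are satisfied by (4). For an atom $n_j=f(n_i)$ let $n_j=k$. Then $b=\{x_{k+1}\}$, and by (5) $x_{n_i}$ does not see $y_k$. (If $y_k$ is not in the cone this is trivial, as the cone contains all points seen by $x_{n_i}$.) So $f(n_i)\le k$. Moreover either $k=0$, or $a=\{x_{k-1}\}$ and by (5) $x_{n_i}$ sees $y_{k-1}$, so $f(n_i)\ge k$. In both cases $f(n_i)=k$. The assignment realizes $\pi$ in the cone, hence in $F$.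

**Step 2.** This step shows that for $N\ge2$ a realization yields a refutation. Put $p_i=\{x_{n_i}\}$, and for an atom $n_j=f(n_i)$ put $b=\{x_{n_j+1}\}$ and, if $n_j\ge1$, $a=\{x_{n_j-1}\}$. The point $x_{n_j+1}$ exists: if $n_i\ge1$ then $n_j+1=f(n_i)+1\le n_i\le N-1$; if $n_i=0$ then $n_j=0$, and $N\ge2$. As $x_{n_i}$ sees $y_{n_j-1}$ (if $n_j\ge1$) but not $y_{n_j}$, (3), (4) and (5) show that all conjuncts hold at the root. $\square$

The proviso $N\ge2$ is needed: in length $1$ the pattern $\{n_1=0,\ n_1=f(n_1)\}$ is realized, but $\varphi_\pi$ is not refuted, as (6) asks for a point $x_1$ as the value of $b$.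

Inside patterns we use "$d_n=1$" as an abbreviation for $n'=n+1$, $k=f(n)$, $k'=f(n')$, $k'=k+1$, and "$d_n=0$" for $n'=n+1$, $k=f(n)$, $k=f(n')$, each time with new variables $n',k,k'$. The values required lie in $\{0,\dots,N-1\}$ exactly when $0\le n\le N-2$, i.e. when $d_n$ is defined. So patterns can also speak about the symbols of $d$. Whether a pattern is realized depends only on $d$, so we also say that it is realized by $d$.

## 7. Words of density one half and a binary tree

**Definition.** A *dyadic instance* is a finite set $\Sigma$ with $|\Sigma|\ge2$, $\sigma_1\in\Sigma$, $H\subseteq\Sigma^2$, $V\subseteq\Sigma^3$. A *solution of length $B\le\infty$* is a sequence $u_1,u_2,\dots$ of length $B$ with $u_1=\sigma_1$, $(u_b,u_{b+1})\in H$ if $b+1\le B$, and $(u_a,u_{2a},u_{2a+1})\in V$ if $2a+1\le B$.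

So $a$ has the children $2a,2a+1$; $V$ constrains a node with its children, and $H$ constrains neighbors in the linear order, also from the end of one level to the start of the next. Example: $\Sigma=\{1,2\}$, $\sigma_1=1$, $H=\{(1,2),(2,1)\}$. Then $u=1,2,1,2,\dots$, and $(u_a,u_{2a},u_{2a+1})=(u_a,2,1)$. With $V=\{(1,2,1),(2,2,1)\}$ there is an infinite solution. With $V=\{(1,2,1)\}$ there is a solution of length $4$ but none of length $5$, because $(u_2,u_4,u_5)=(2,2,1)$.

Let $\Sigma=\{1,\dots,S\}$, $c=S+1\ge3$, and
$$\mathrm{code}(i)=1^i\,0\,1^{c-i}\,0^{c-1},\qquad s_b=c(2b-1).\tag{7}$$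
The length of $\mathrm{code}(i)$ is $2c$, it has $c$ ones, and $1\le i\le c-1$. In a word $0^c\mathrm{code}(u_1)\mathrm{code}(u_2)\cdots$ the $b$-th block starts at $s_b$, and $f(s_b)=c(b-1)$. Hence $f(s_{2a})=c(2a-1)=s_a$: the function $f$ leads from the start of block $2a$ to the start of block $a$. In the example above, $c=3$, $d=000\,101100\,110100\,101100\,110100\cdots$, with $s_1=3$, $s_2=9$, $s_4=21$, and $f(9)=3$, $f(21)=9$.

**Definition.** The set $\Pi$ of forbidden patterns consists of:

* $(\Pi_1)$ for every $v\in\{0,1\}^{3c}$ with $v\ne0^c\mathrm{code}(\sigma_1)$: "$n_0=0$, $n_{t+1}=n_t+1$, $d_{n_t}=v_t$ for $t<3c$";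
* $(\Pi_2)$ for every $i\in\Sigma$ and $w\in\{0,1\}^{2c}$ not of the form $\mathrm{code}(j)$ with $(i,j)\in H$: "$00\,\mathrm{code}(i)\,w$ occurs in $d$ at consecutive positions";
* $(\Pi_3)$ for every $(i,j,l)\in\Sigma^3\setminus V$: "$00\,\mathrm{code}(j)\mathrm{code}(l)$ occurs at consecutive positions $n_0,n_1,n_2,\dots$; $00\,\mathrm{code}(i)$ occurs at consecutive positions $m_0,m_1,m_2,\dots$; and $m_2=f(n_2)$".

**Lemma 12.** (a) If $u$ is an infinite solution and $d=0^c\,\mathrm{code}(u_1)\mathrm{code}(u_2)\cdots$, then every finite prefix of $d$ is admissible and realizes no pattern of $\Pi$. (b) If $d$ is admissible, $|d|\ge c+2cB$ with $B\ge1$, and no pattern of $\Pi$ is realized, then $d$ begins with $0^c\mathrm{code}(u_1)\cdots\mathrm{code}(u_B)$ for a solution $u$ of length $B$.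

*Proof.* **Step 1.** This step proves the admissibility in (a). We have $f(n)=0$ for $n\le c$ and $f(n)\le n-c$ for $n\ge c$. So $f(n+1)\le n$ always.

**Step 2.** This step locates blocks from inside the word $d$ of (a): the last symbol of an occurrence of $001$ in $d$ is always at a block start $s_b$. Indeed, all ones lie in blocks, and a $1$ in a block that is not its first symbol is preceded by $1$, or by the isolated zero, which is itself preceded by $1$ (as $i\ge1$).

**Step 3.** This step checks the patterns in (a). $(\Pi_1)$ is not realized, since $u_1=\sigma_1$. As $\mathrm{code}(i)$ begins with $1$, an occurrence of $00\,\mathrm{code}(i)\,w$ has $\mathrm{code}(i)$ at some $s_b$. Different letters have different codes of the same length (the number of leading ones is the letter), so $i=u_b$ and $w=\mathrm{code}(u_{b+1})$ with $(u_b,u_{b+1})\in H$; hence $(\Pi_2)$ is not realized. If $(\Pi_3)$ were realized, then $n_2=s_b$ and $m_2=s_a$ for some $a,b$, with $j=u_b$, $l=u_{b+1}$, $i=u_a$. Then $c(b-1)=f(s_b)=s_a=c(2a-1)$ gives $b=2a$. So $(i,j,l)=(u_a,u_{2a},u_{2a+1})\in V$, a contradiction.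

**Step 4.** This step proves (b) by reading the blocks one by one. As $|d|\ge3c$, by $(\Pi_1)$ the word $d$ begins with $0^c\mathrm{code}(\sigma_1)$. Suppose $d$ begins with $0^c\mathrm{code}(u_1)\cdots\mathrm{code}(u_b)$, $b<B$. The $b$-th block is preceded by $00$, as $c-1\ge2$, and $d$ is long enough to have $2c$ further symbols $w$ after it. By $(\Pi_2)$, $w=\mathrm{code}(u_{b+1})$ for some $u_{b+1}$ with $(u_b,u_{b+1})\in H$. This gives $u_1,\dots,u_B$. If $2a+1\le B$, then $f(s_{2a})=s_a$, so with $n_2=s_{2a}$, $m_2=s_a$ the failure of $(u_a,u_{2a},u_{2a+1})\in V$ would realize a pattern of $(\Pi_3)$. So $(u_a,u_{2a},u_{2a+1})\in V$. $\square$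

## 8. Turing machines in the binary tree

**Definition.** Let $M$ be a deterministic machine with a one-way infinite tape (cells $0,1,\dots$), alphabet $A\ni\mathsf B$ (blank), state set $Q$, start state $q_0$, halting state $q_H$, and $\delta:(Q\setminus\{q_H\})\times A\to Q\times A\times\{L,R\}$. We assume that, started on the blank tape at cell $0$, it never moves left from cell $0$. Let $C_0,C_1,\dots$ be the configurations of $M$ on the blank tape.

Halting on the blank tape is undecidable, indeed $\Sigma^0_1$-complete, for such machines. Given an arbitrary machine with a two-way infinite tape, the new machine first writes an end marker in cell $0$ and moves right. It keeps the old cell $z\ge0$ on the upper track of cell $z+1$ and the old cell $-z-1$ on the lower track of cell $z+1$, remembers the track in its state, and reverses directions on the lower track. Whenever it reads the marker, it rewrites it, switches tracks and moves right.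

Level $j$ of the binary tree has $2^j$ places. We put cells $0,\dots,j$ of one configuration on level $j$ and fill the rest with letters that only transmit a color. Colors: $*$, $\rightarrow_q$, $\leftarrow_q$ ($q\in Q$). Tiles $(\text{bottom},\text{top},\text{left},\text{right})$, with $a,a'\in A$ and $q,q'\in Q$:

1. $(a,a,*,*)$;
2. $((q,a),a',*,\rightarrow_{q'})$ if $\delta(q,a)=(q',a',R)$;
3. $((q,a),a',\leftarrow_{q'},*)$ if $\delta(q,a)=(q',a',L)$;
4. $(a,(q,a),\rightarrow_q,*)$;
5. $(a,(q,a),*,\leftarrow_q)$.

Letters: $(\mathrm N,t)$ for all tiles $t$ (N-letters); $(\mathrm E,t)$ for tiles $t$ with right color $*$ (E-letters); the seed $\sigma_1$, regarded as an E-letter with top $(q_0,\mathsf B)$, left and right $*$, and a special bottom symbol used nowhere else; and fillers $\Phi_h$ for each color $h$, with left and right color $h$.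

$H(\sigma,\sigma')$ holds iff $\mathrm{right}(\sigma)=\mathrm{left}(\sigma')$. $V(\sigma,\sigma',\sigma'')$ holds iff one of the following holds:

* $\sigma,\sigma',\sigma''$ are all fillers;
* $\sigma$ is an N-letter, $\sigma'$ is an N-letter with $\mathrm{bottom}(\sigma')=\mathrm{top}(\sigma)$, and $\sigma''$ is a filler;
* $\sigma$ is an E-letter, $\sigma'$ is an N-letter with $\mathrm{bottom}(\sigma')=\mathrm{top}(\sigma)$, and $\sigma''$ is an E-letter with bottom $\mathsf B$.

So the first child passes a cell on to the next level, and the E-letter at the end of a level opens one new blank cell. Example: let $\delta(q_0,\mathsf B)=(q_0,\mathsf B,R)$. Write $t_1=(\mathsf B,\mathsf B,*,*)$, $t_2=((q_0,\mathsf B),\mathsf B,*,\rightarrow_{q_0})$, $t_4=(\mathsf B,(q_0,\mathsf B),\rightarrow_{q_0},*)$. Then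
$$u_1=\sigma_1;\quad u_2=(\mathrm N,t_2),\ u_3=(\mathrm E,t_4);\quad u_4=(\mathrm N,t_1),\ u_5=\Phi_*,\ u_6=(\mathrm N,t_2),\ u_7=(\mathrm E,t_4)$$
is a solution of length $7$: the triples $(u_1,u_2,u_3)$ and $(u_3,u_6,u_7)$ are of the third kind, $(u_2,u_4,u_5)$ is of the second, and all neighboring colors agree.

**Lemma 13.** If $M$ never halts, this instance has an infinite solution. If $C_h$ is halting, it has no solution of length $2^{h+2}-1$. If $M$ never halts, then for each $J$ a solution of length $2^{J+1}-1$ is unique.

*Proof.* Let $u$ be a solution of length $2^{J+1}-1$. Its *row* $j\le J$ consists of the $u_b$ with $2^j\le b<2^{j+1}$.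

**Step 1.** This step finds the places of the N-letters, E-letters and fillers. Put $r_{j,t}=(2^{t+1}-1)2^{j-t}$ for $0\le t\le j$. Then $r_{j,0}=2^j$, $r_{j,j}=2^{j+1}-1$, and $r_{j,t}=2^{j+1}-2^{j-t}$ increases with $t$. Claim: $u_{r_{j,j}}$ is an E-letter, $u_{r_{j,t}}$ ($t<j$) is an N-letter, and all other letters in row $j$ are fillers. For $j=0$ this says that $\sigma_1$ is an E-letter. For the step from $j$ to $j+1$ note $2r_{j,t}=r_{j+1,t}$ for $t\le j$ and $2r_{j,j}+1=r_{j+1,j+1}$. By $V$, the first are N-letters and the second is an E-letter. The remaining positions of row $j+1$ are the $2r_{j,t}+1$ with $t<j$ and the positions $2b,2b+1$ with $u_b$ a filler; by $V$ they carry fillers.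

**Step 2.** This step turns $H$ and $V$ into conditions on tiles. For $j\ge1$ the nonfillers of row $j$ are not $\sigma_1$, because the special bottom is not the top of any letter and is not $\mathsf B$. Let $\tau(t,j)$ be the tile at $r_{j,t}$. By $V$, $\mathrm{bottom}\,\tau(t,j+1)=\mathrm{top}\,\tau(t,j)$ for $1\le j<J$, $t\le j$, and $\mathrm{bottom}\,\tau(j+1,j+1)=\mathsf B$ for $0\le j<J$; also $\mathrm{bottom}\,\tau(0,1)=\mathrm{top}(\sigma_1)=(q_0,\mathsf B)$ if $J\ge1$. The first and the last place of a row carry nonfillers, so fillers stand only between nonfillers of the same row, and by $H$ they transmit colors. So for $j\ge1$: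

* $\mathrm{right}\,\tau(t,j)=\mathrm{left}\,\tau(t+1,j)$ for $t<j$;
* $\mathrm{right}\,\tau(j,j)=*$, because it belongs to an E-letter;
* $\mathrm{left}\,\tau(0,j)=*$, because the preceding letter $u_{2^j-1}=u_{r_{j-1,j-1}}$ is an E-letter, with right color $*$.

**Step 3.** This step shows that the rows carry the computation. Claim: for $1\le j\le J$ the bottoms of $\tau(0,j),\dots,\tau(j,j)$ are the contents of cells $0,\dots,j$ in $C_{j-1}$, with the state attached at the head. In particular row $j$ contains exactly one bottom in $Q\times A$, at some $h\le j-1$ (the head has made $j-1$ moves from cell $0$). Moreover $C_{j-1}$ is not halting, and all tiles of row $j$ are uniquely determined.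

For $j=1$ the bottoms are $(q_0,\mathsf B),\mathsf B$, as required for $C_0$. Suppose the bottoms of row $j$ are as in the first sentence of the claim, with bottom $(q,a)$ at $h\le j-1$. The tile there has type 2 or 3, so $\delta(q,a)$ is defined and $q\ne q_H$, i.e. $C_{j-1}$ is not halting. All other tiles of the row have bottoms in $A$, so they are of types 1, 4, 5. A type-4 tile has left color $\rightarrow_{q''}$ for some $q''$; so it is not at place $0$, and its left neighbor is a type-2 tile, which can only be at $h$. A type-5 tile has right color $\leftarrow_{q''}$; so it is not at place $j$, and its right neighbor is a type-3 tile, which can only be at $h$. By $\delta$, the tile at $h$ is determined.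

*Case $R$: the tile at $h$ has type 2.* As $h\le j-1$, $\tau(h+1,j)$ exists. It has left color $\rightarrow_{q'}$, so it is the type-4 tile with state $q'$. By the above, no other tile has type 4 and none has type 5, so all remaining tiles have type 1.

*Case $L$: the tile at $h$ has type 3.* As $\mathrm{left}\,\tau(0,j)=*$, we have $h\ge1$. The tile $\tau(h-1,j)$ has right color $\leftarrow_{q'}$, so it is the type-5 tile with state $q'$. By the above, no other tile has type 5 and none has type 4, so all remaining tiles have type 1.

In both cases the tiles are determined by their bottoms, and the tops are the contents of cells $0,\dots,j$ in $C_j$, whose head is at a cell $\le j$. Cell $j+1$ has not been visited and is blank in $C_j$, and $\mathrm{bottom}\,\tau(j+1,j+1)=\mathsf B$. So, if $j+1\le J$, the first sentence of the claim holds for $j+1$. This proves the claim.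

**Step 4.** This step draws the two consequences. If $C_h$ is halting, a solution of length $2^{h+2}-1$ would have $J=h+1$, and row $h+1$ would force $C_h$ to be nonhalting; so there is none. If $M$ never halts, the solution of length $2^{J+1}-1$ is unique: the tiles are determined, whether a letter is an N-letter, an E-letter or a filler is determined by its position, and fillers are determined by the right color of the preceding nonfiller.

**Step 5.** This step builds the infinite solution when $M$ never halts. Start with $\sigma_1$. In each row $j\ge1$ choose the tiles described in the two cases, with bottoms from $C_{j-1}$; put N-letters at $r_{j,t}$, $t<j$, an E-letter at $r_{j,j}$, and elsewhere the fillers with the right color of the preceding nonfiller. In Case $L$ we have $h\ge1$, since $M$ never moves left from cell $0$. The head $h$ of $C_{j-1}$ is at a cell $\le j-1$, so the tile at $(j,j)$ has type 1 or 4 (type 5 stands at $h-1$), bottom $\mathsf B$ and right color $*$, as required of E-letters. The tile at $(0,j)$ is not of type 4, which stands at $h+1$, and not of type 3; so its left color is $*$. Within a row the colors of successive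 nonfillers agree by the choice of tiles, and from row to row both colors are $*$. The tops of row $j$ are the contents of cells $0,\dots,j$ in $C_j$, which are the bottoms of the first $j+1$ tiles of row $j+1$; the bottoms of row $1$ match $\sigma_1$. So all constraints $H$ and $V$ hold. $\square$

## 9. $L_M$ is tabular exactly when $M$ halts

Let $\Gamma_M=\Gamma_0\cup\{\varphi_\pi:\pi\in\Pi\}$ for the instance of Section 8, and $L_M=\mathbf{K4}\oplus\Gamma_M$. The set $\Gamma_M$ is finite and computable from $M$, and $\mathbf{K4}\oplus\Gamma_0\supseteq\mathbf{K4BW}_2$ because $BW_2$ is in $\Gamma_0$.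

**Step 1.** This step makes Lemma 6 applicable. The one-point irreflexive frame $F^x(\varnothing)$ validates $\Gamma_0$ by Proposition 10. Every pattern in $\Pi$ contains an atom $n_j=n_i+1$, so it is not realized in length $1$; by the second part of Lemma 11 all $\varphi_\pi$ are valid in frames of length $1$. So $F^x(\varnothing)$ validates $\Gamma_M$, and $L_M$ is consistent.

**Step 2.** This step treats a halting $M$. Let $C_h$ be halting and $B=2^{h+2}-1$. By Proposition 10, a finite rooted frame for $L_M$ is $F^x(d)$ or $F^y(d)$ with $d$ admissible. Let $N\ge2$ be its length. By Lemma 11 no pattern of $\Pi$ is realized. If $|d|=N-1\ge c+2cB$, then Lemma 12(b) gives a solution of length $B$, contrary to Lemma 13. So $N\le c+2cB$, and the frame has at most $2N$ points. By Lemma 6, $L_M$ is tabular.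

**Step 3.** This step treats a non-halting $M$. Take the infinite solution $u$ from Lemma 13 and $d=0^c\mathrm{code}(u_1)\mathrm{code}(u_2)\cdots$. Let $d^{(N)}$ be its prefix of length $N-1$. By Lemma 12(a), Lemma 11 and Proposition 10, all $F^x(d^{(N)})$ and $F^y(d^{(N)})$ validate $\Gamma_M$ (for $N=1$ use the second part of Lemma 11, as in Step 1). Their sizes are unbounded, so by Lemma 6 $L_M$ is not tabular.

Thus $L_M$ is tabular iff $M$ halts on the blank tape, which is undecidable. This proves Theorem 1. For the rest of Theorem 2 let $M$ be non-halting, with $u$ and $d$ as in Step 3, until Step 6.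

**Step 4.** This step finds the variable-free formulas. Put $\xi_0=\Box\bot$ and $\xi_{n+1}=\Diamond\xi_n\wedge\neg\Diamond\Diamond\xi_n$. In every $F^x(d^{(N)})$, $\xi_n$ is true exactly at $x_n$, for $n<N$. This is clear for $n=0$. Inductively, the points seeing $x_n$ are $x_{n+1}$, which does not satisfy $\Diamond\Diamond\xi_n$ by (2); the $x_m$ with $m\ge n+2$, which satisfy $\Diamond\Diamond\xi_n$ via $x_{n+1}$; and the $y_k$ with $k\ge n$, which satisfy $\Diamond\Diamond\xi_n$ as $y_kRy_kRx_n$. For $n<m$ take $N>m$: then $\xi_n$ and $\xi_m$ are not equivalent in $F^x(d^{(N)})$, hence not in $L_M$. So $L_M$ is not locally tabular. As $F^x(d^{(N)})$ contains the strict chain $x_{N-1},\dots,x_0$ of $N$ points, it refutes $bd_n$ for $n<N$, so $L_M$ is not of finite depth.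

**Step 5.** This step finds the unique pretabular logic above $L_M$. Let $F_\infty$ be the union of the frames $F^x(d^{(N)})$. Each block has $c$ ones, so $f$ is unbounded and $F_\infty$ contains all $x_n$ and all $y_k$. By Lemma 8 its cones are exactly the $F^x(d^{(N)})$ and $F^y(d^{(N)})$, $N\ge1$. Hence $P:=\mathrm{Log}(F_\infty)$ is the logic of these finite frames, $P\supseteq L_M$, and $P$ is not tabular by Lemma 6.

Let $L'\supseteq L_M$ be nontabular. It is consistent, so by Makinson's theorem it is validated by a one-point frame, and Lemma 6 applies: $L'$ has finite rooted frames of unbounded size. They validate $L_M$, so they are of the form $F^x(d')$ or $F^y(d')$ with $d'$ admissible; as a frame of length $N$ has at most $2N$ points, their lengths are unbounded. Fix $n\ge1$. By Lemma 11, Lemma 12(b) with $B=2^{J+1}-1$, and the uniqueness in Lemma 13, a long enough frame among these has a $d'$ that agrees with $d$ on as long a prefix as we wish. Take the prefix so long that it has at least $n$ symbols and $f$ exceeds $n$ on it. Then the frame contains $x_{n-1}$ and $y_{n-1}$, and by Lemma 8 its cones at these points are $F^x(d^{(n)})$ and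 $F^y(d^{(n)})$. So these two frames validate $L'$. As $n$ was arbitrary, $L'\subseteq P$.

Hence no proper extension of $P$ is nontabular, i.e. $P$ is pretabular. Any pretabular $P'\supseteq L_M$ is nontabular, so $P'\subseteq P$; as $P$ is not tabular, it is not a proper extension of $P'$, so $P'=P$.

**Step 6.** This step settles the three properties and the complexity. If $M$ halts, $L_M=\mathrm{Log}(G)$ for a finite $G$. Then $L_M$ is locally tabular, because a formula in $k$ variables is determined up to equivalence by the sets it defines under the finitely many valuations of $k$ variables in $G$. It is of finite depth, because the points of a chain $w_0R\cdots Rw_n$ in which no $w_{i+1}$ sees $w_i$ are distinct, so that $G$ validates $bd_{|G|}$. If $M$ does not halt, $L_M$ has none of the three properties, by Steps 3 and 4. All $L_M$ lie in $\mathrm{NExt}(\mathbf{K4}\oplus\Gamma_0)\subseteq\mathrm{NExt}(\mathbf{K4BW}_2)$. So tabularity, local tabularity and finite depth are undecidable in $\mathrm{NExt}(\mathbf{K4}\oplus\Gamma_0)$, hence in $\mathrm{NExt}(\mathbf{K4BW}_2)$. Finally, $\{\Gamma:\mathbf{K4}\oplus\Gamma\text{ tabular}\}$ is recursively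 enumerable by Corollary 7, and $M\mapsto\Gamma_M$ reduces halting on the blank tape, which is $\Sigma^0_1$-complete, to it. So this set is $\Sigma^0_1$-complete, and Theorem 2 is proved. $\square$
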